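\title{Roots of two-terminal reliability polynomials are dense in the complex plane}

\begin{abstract}
The two-terminal reliability polynomial of a network gives the probability that two fixed nodes are joined by a path of operational edges when each edge operates independently with probability $p$. We show that the set of complex roots of these polynomials, taken over all networks, is unbounded. In fact it is dense in $\mathbb{C}$, even if only simple graphs are allowed. In contrast, the roots for series-parallel networks have modulus less than $3$. The proof replaces some edges by large parallel bundles, which attracts roots to the zeros of a leading coefficient, and computes this coefficient by counting colorings.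
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{two-terminal network} is a finite undirected multigraph $G=(V,E)$, parallel edges being allowed, with two distinct nodes $S$ and $T$ called \emph{terminals}. Each edge is operational with probability $p\in[0,1]$ and fails with probability $1-p$, independently of the other edges; nodes never fail. The \emph{two-terminal reliability} is the probability that $S$ and $T$ are joined by a path of operational edges. It is the polynomial
\[
\mathrm{Rel}(G;p)=\sum_{k=0}^{|E|}N_k(G)\,p^k(1-p)^{|E|-k},
\]
where $N_k(G)$ is the number of $k$-element sets of edges that contain a path from $S$ to $T$. We consider only networks in which $S$ and $T$ are joined by at least one path, so that the polynomial is not identically zero. Let $\mathcal{R}\subseteq\mathbb{C}$ be the set of all complex roots of all these polynomials, and let $\mathcal{R}_{\mathrm{simple}}\subseteq\mathcal{R}$ be the set of roots that come from simple graphs.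

The simplest networks have small roots. A path of length $\ell$ has reliability $p^\ell$, with the single root $0$. A set of $K$ parallel edges has reliability $1-(1-p)^K$, with roots on the circle $|z-1|=1$. A result of Brown and DeGagn\'e, which we do not use, states that the closure of $\mathcal{R}$ contains the disks $|z|\le1$ and $|z-1|\le1$. How far do the roots extend beyond these disks? The following question is posed as open in \cite{utcb}.

\begin{quote}
\emph{Is $\mathcal{R}$ a bounded subset of $\mathbb{C}$?}
\end{quote}

The networks that are easiest to compute suggest the answer yes: all those that are built from single edges by series and parallel composition (defined in Section~\ref{sec:sp}) have their roots in a fixed disk.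

\begin{proposition}\label{prop:sp}
Every root $z$ of the two-terminal reliability polynomial of a series-parallel network satisfies $|z|<3$.
\end{proposition}

The answer for general networks is nevertheless no.

\begin{theorem}\label{thm:unbounded}
The set $\mathcal{R}$ of roots of two-terminal reliability polynomials is an unbounded subset of $\mathbb{C}$.
\end{theorem}

\begin{theorem}\label{thm:dense}
The set $\mathcal{R}_{\mathrm{simple}}$ is dense in $\mathbb{C}$. Hence the closure of the set of roots, for simple graphs or for multigraphs, is all of $\mathbb{C}$.
\end{theorem}

Theorem~\ref{thm:dense} contains Theorem~\ref{thm:unbounded}; we give the short direct proof of the latter as well, because it displays the roots that tend to infinity. By Proposition~\ref{prop:sp}, any proof has to use networks that are not series-parallel.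

Points of the unit disk are reached by series-parallel networks (Section~\ref{sec:sp}). For $|p|>1$ the proof has three steps. First, a large parallel bundle behaves like a single edge whose ``failure probability'' $y$ is a complex number of huge modulus, so that the reliability of a network containing such bundles is governed by its leading coefficient in $y$ (Section~\ref{sec:amp}). Second, for a suitable family of graphs this coefficient is found in closed form by a count of colorings (Section~\ref{sec:col}). Third, the zeros of these coefficients accumulate at every point with $|p|>1$ and at infinity (Section~\ref{sec:zeros}). The only outside result that we use is Hurwitz's theorem from complex analysis.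

\section{Series-parallel networks and bundles}\label{sec:sp}

Let $G_1,G_2$ be disjoint networks with terminals $S_i,T_i$ and reliabilities $x_1,x_2$. Their \emph{series composition} identifies $T_1$ with $S_2$ and has terminals $S_1,T_2$; it connects its terminals when both parts do, so its reliability is $x_1x_2$. Their \emph{parallel composition} identifies $S_1$ with $S_2$ and $T_1$ with $T_2$; it fails when both parts fail, so its reliability is $1-(1-x_1)(1-x_2)$. These formulas hold for $p\in[0,1]$ by independence, hence as identities of polynomials. A \emph{series-parallel network} is one that is obtained from single edges by finitely many such compositions.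

\begin{proof}[Proof of Proposition~\ref{prop:sp}]
We show by induction on the number of compositions that every series-parallel network $G$ satisfies
\begin{equation}\label{eq:sp}
|p|\ge3\quad\Longrightarrow\quad|\mathrm{Rel}(G;p)|\ge3 .
\end{equation}
For a single edge the reliability is $p$. If $|x_1|,|x_2|\ge3$, then $|x_1x_2|\ge9$ and
\[
|1-(1-x_1)(1-x_2)|\ge(|x_1|-1)(|x_2|-1)-1\ge 2\cdot2-1=3.\qedhere
\]
\end{proof}

Thus a neighborhood of infinity is a trap for both operations: series composition multiplies the quantities $x$, parallel composition multiplies the quantities $1-x$, and both quantities are large when $x$ is large.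

For $\ell,K\ge1$ the \emph{bundle} $B_{\ell,K}$ consists of $K$ internally disjoint paths of length $\ell$ between its two terminals. For $\ell=1$ it is a set of $K$ parallel edges, and for $\ell\ge2$ it is a simple graph. Its reliability is
\begin{equation}\label{eq:bundle}
\mathrm{Rel}(B_{\ell,K};p)=1-(1-p^\ell)^K .
\end{equation}
Bundles serve three purposes below: their own roots fill the unit disk, they amplify edges, and they form the core of the graphs of Section~\ref{sec:col}. Density always comes from the following observation: roots of high order are spread evenly in argument, so only the modulus has to be controlled.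

\begin{lemma}\label{lem:roots}
Let $z_0\ne0$, and let $c_h$ be nonzero complex numbers, defined for all large integers $h$, with $|c_h|^{1/h}\to|z_0|$. Then there are $z_h$ with $z_h^h=c_h$ and $z_h\to z_0$.
\end{lemma}

\begin{proof}
The $h$-th roots of $c_h$ have modulus $|c_h|^{1/h}$, and their arguments are equally spaced with gap $2\pi/h$. One of them, $z_h$, has argument within $\pi/h$ of $\arg z_0$ modulo $2\pi$, and so $|z_h-z_0|\le\bigl||c_h|^{1/h}-|z_0|\bigr|+|z_0|\,\pi/h\to0$.
\end{proof}

\begin{lemma}\label{lem:disk}
Every $p_0$ with $0<|p_0|<1$ lies in the closure of $\mathcal{R}_{\mathrm{simple}}$.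
\end{lemma}

\begin{proof}
Put $\rho=|p_0|$ and let $\ell\ge2$. By \eqref{eq:bundle}, the roots for $B_{\ell,K}$ are the solutions of $p^\ell=1-\omega$ with $\omega^K=1$. The function $\omega\mapsto|1-\omega|$ maps the unit circle continuously onto $[0,2]$, and the interval $(\frac12\rho^\ell,2\rho^\ell)$ lies in $(0,2)$ because $\rho<1$. So the set of $\omega$ on the circle with $\frac12\rho^\ell<|1-\omega|<2\rho^\ell$ is open and nonempty, and it contains a root of unity $\omega_\ell$, of some order $K_\ell$. Then $|1-\omega_\ell|^{1/\ell}$ lies between $2^{-1/\ell}\rho$ and $2^{1/\ell}\rho$, hence tends to $\rho$. Lemma~\ref{lem:roots} gives $\ell$-th roots $p_\ell$ of $1-\omega_\ell$ with $p_\ell\to p_0$, and $p_\ell$ is a root for the simple graph $B_{\ell,K_\ell}$.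
\end{proof}

The roots of $B_{\ell,K}$ satisfy $|p|^\ell=|1-\omega|\le2$, so bundles alone do not go beyond $|p|\le 2^{1/\ell}$. Outside this disk they play a different role.

\section{Amplified edges and the leading coefficient}\label{sec:amp}

It is hard to locate roots of a reliability polynomial directly. We therefore introduce a second variable, send it to infinity, and locate the zeros of the simpler polynomial that survives.

Give each edge $e$ of $G$ its own variable $p_e$. For $A\subseteq E$ write $S\sim_AT$ if $S$ and $T$ lie in the same component of $(V,A)$, and put
\[
\mathrm{Rel}_G((p_e))=\sum_{A:\,S\sim_AT}\ \prod_{e\in A}p_e\prod_{e\notin A}(1-p_e).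
\]
This polynomial has degree at most $1$ in each $p_e$; for $p_e\in[0,1]$ it is the probability that $S$ and $T$ are connected when edge $e$ operates with probability $p_e$. Now let the edges of $G$ be divided into \emph{ordinary} edges and $m\ge1$ \emph{special} edges. Set $p_e=p$ on ordinary edges and $p_e=1-y$ on special edges, so that $y$ is the failure probability of a special edge. The result is a polynomial of degree at most $m$ in $y$,
\[
R_G(p,y)=\sum_{j=0}^m r_j(p)\,y^j ,
\]
and we call $f_G=r_m$ the \emph{leading coefficient} of $G$. Let $G^{\ell,K}$ be the network obtained from $G$ by replacing each special edge by a copy of $B_{\ell,K}$ between its endpoints, the internal vertices being new. All edges of $G^{\ell,K}$ operate with the same probability $p$.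

\begin{lemma}\label{lem:subst}
As polynomials in $p$, we have $\mathrm{Rel}(G^{\ell,K};p)=R_G\bigl(p,(1-p^\ell)^K\bigr)$.
\end{lemma}

\begin{proof}
Let $p\in[0,1]$. Call a special edge \emph{alive} if one of the $K$ paths of its bundle is entirely operational. An internal vertex of a bundle has degree $2$ and is not a terminal, so an $S$--$T$ path that uses an edge of a bundle runs through a whole path of that bundle. Hence $S$ and $T$ are connected in $G^{\ell,K}$ exactly when they are connected in $G$ by operational ordinary edges and alive special edges. The states of these edges depend on disjoint sets of edges of $G^{\ell,K}$, so they are independent, and a special edge fails to be alive with probability $(1-p^\ell)^K$ by \eqref{eq:bundle}. The two polynomials agree on $[0,1]$, hence identically.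
\end{proof}

We recall \emph{Hurwitz's theorem} in the form needed. Let $g_K$ be analytic functions on a connected open set $U\subseteq\mathbb{C}$ that converge uniformly on compact subsets of $U$ to a function $g\not\equiv0$. If $g(z_0)=0$ with $z_0\in U$, then for each $\varepsilon>0$ the function $g_K$ has a zero in $U$ within distance $\varepsilon$ of $z_0$ for all large $K$.

\begin{lemma}\label{lem:amp}
Let $\ell\ge1$ and $U_\ell=\{p\in\mathbb{C}:|p|>2^{1/\ell}\}$. If $f_G\not\equiv0$, then every zero of $f_G$ in $U_\ell$ is a limit, as $K\to\infty$, of roots of $\mathrm{Rel}(G^{\ell,K};p)$.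
\end{lemma}

\begin{proof}
Since $f_G\not\equiv0$, the graph $G$ contains an $S$--$T$ path, and so does $G^{\ell,K}$. Put $y_K(p)=(1-p^\ell)^K$. On $U_\ell$ we have $|1-p^\ell|\ge|p|^\ell-1>1$, so by Lemma~\ref{lem:subst} the function
\[
g_K(p)=\frac{\mathrm{Rel}(G^{\ell,K};p)}{y_K(p)^m}=f_G(p)+\sum_{j=0}^{m-1}r_j(p)\,y_K(p)^{j-m}
\]
is analytic on $U_\ell$, and its zeros are roots of $\mathrm{Rel}(G^{\ell,K};p)$. On a compact set $C\subseteq U_\ell$ there are constants $\gamma>1$ and $\beta$ with $|1-p^\ell|\ge\gamma$ and $|r_j(p)|\le\beta$ for all $j$, so $|g_K-f_G|\le m\beta\gamma^{-K}$ on $C$. The set $U_\ell$ is open and connected, and the nonzero polynomial $f_G$ does not vanish identically on it. Hurwitz's theorem gives the claim.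
\end{proof}

\begin{example}[the bridge]\label{ex:bridge}
Let $G$ have vertices $S,T,a,b$, special edges $Sa,Sb,Ta,Tb$, and between $a$ and $b$ a network $H$ of ordinary edges that has reliability $x=x(p)$ and meets the special edges only at $a$ and $b$. Condition on $H$. If $H$ connects $a$ to $b$, we may merge them, and there remain two parallel pairs in series. Otherwise there remain two paths of length $2$ in parallel. Therefore
\[
R_G(p,y)=x\,(1-y^2)^2+(1-x)\bigl(1-(2y-y^2)^2\bigr),
\]
where $2y-y^2=1-(1-y)^2$. The two terms contribute $x$ and $-(1-x)$ to the coefficient of $y^4$, so
\[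
f_G=2x-1 .
\]
If $H$ is a pair of parallel edges, then $f_G=1-2(1-p)^2$ has the zero $1+1/\sqrt2$, which exceeds $\sqrt2$ and so lies in $U_2$. By Lemma~\ref{lem:amp}, roots for $G^{2,K}$ converge to it.
\end{example}

The restriction to $U_\ell$ cannot simply be dropped. If $H$ is a single edge, then $f_G=2p-1$ vanishes at $1/2$. On a small closed disk around $1/2$ we have $|1-p^\ell|<1$, so $y_K\to0$ and $\mathrm{Rel}(G^{\ell,K};p)\to R_G(p,0)=1$ uniformly; the disk contains no root for large $K$.

The bridge shows how zeros arise: two terms of the same order $y^4$ have opposite signs and can cancel. It also shows the remaining difficulty. A zero of $f_G$ requires $x(p)=1/2$, and if $H$ is series-parallel, then \eqref{eq:sp} excludes this for $|p|\ge3$. The trap at infinity is still present inside $H$. To remove it we change the law of series composition, by attaching special edges to the internal vertices of $H$ as well.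

\section{Colorings and the doubly coned bundle}\label{sec:col}

With many special edges, conditioning on edges is no longer practical: connectivity is a global event. The next lemma replaces it by a sum of products of local weights. The price is an extra parameter $\lambda$, the number of colors.

\begin{lemma}\label{lem:color}
For $A\subseteq E$ let $k(A)$ be the number of components of $(V,A)$, and let
\[
P_G(\lambda;(p_e))=\sum_{A:\,S\not\sim_AT}\lambda^{k(A)-2}\prod_{e\in A}p_e\prod_{e\notin A}(1-p_e).
\]
This is a polynomial in $\lambda$ and the $p_e$, and $P_G(1;(p_e))=1-\mathrm{Rel}_G((p_e))$. For each integer $\lambda\ge2$,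
\[
P_G(\lambda;(p_e))=\sum_\varphi\prod_{e\in E}\mathrm{wt}_\varphi(e),\qquad
\mathrm{wt}_\varphi(e)=\begin{cases}1&\text{if the ends of $e$ have the same color,}\\ 1-p_e&\text{otherwise,}\end{cases}
\]
where $\varphi$ runs over all maps $V\to\{1,\dots,\lambda\}$ with $\varphi(S)=1$ and $\varphi(T)=2$.
\end{lemma}

\begin{proof}
If $S\not\sim_AT$, then $k(A)\ge2$, so $P_G$ is a polynomial. The sum of $\prod_{e\in A}p_e\prod_{e\notin A}(1-p_e)$ over all $A\subseteq E$ is $\prod_e\bigl(p_e+(1-p_e)\bigr)=1$, which gives the value at $\lambda=1$. Write $\mathrm{wt}_\varphi(e)=(1-p_e)+p_e\,\iota_\varphi(e)$, where $\iota_\varphi(e)$ is $1$ if the ends of $e$ have the same color and $0$ otherwise, and expand the product, $A$ being the set of edges where the second term is chosen. The coefficient of $\prod_{e\in A}p_e\prod_{e\notin A}(1-p_e)$ in the sum over $\varphi$ is the number of $\varphi$ that are constant on each component of $(V,A)$. It is $0$ if $S\sim_AT$. Otherwise the components of $S$ and $T$ have prescribed colors and the other $k(A)-2$ components are free, which gives $\lambda^{k(A)-2}$.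
\end{proof}

The value $\lambda=1$ that we want does not correspond to any coloring, since $S$ and $T$ already need two colors. We compute for large integers $\lambda$ and then substitute $\lambda=1$ in the resulting polynomial.

The coloring sum is well adapted to the leading coefficient. A special edge has weight $1$ if its ends agree and $y$ if they differ. So the weight of $\varphi$ is $y^j$ times the product of the ordinary weights, where $j$ is the number of special edges whose ends differ, and the coefficient of $y^m$ comes from exactly those $\varphi$ in which the ends of \emph{every} special edge differ. In particular, a vertex joined by special edges to both $S$ and $T$ may use neither color $1$ nor color $2$. It has $\mu=\lambda-2$ colors left, and at $\lambda=1$ this number is $-1$.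

To see the effect on series composition, take a path of $h$ ordinary edges all of whose vertices are colored from a set of $\mu\ge1$ colors. Let $I$ and $J$ be the $\mu\times\mu$ identity and all-ones matrices. The entry $(i,j)$ of $M=pI+(1-p)J$ is the weight of an edge with end colors $i,j$, so the entry $(i,j)$ of $M^h$ is the total weight of the colorings of the path with end colors $i,j$. Since $J^k=\mu^{k-1}J$ for $k\ge1$, the binomial theorem gives
\begin{equation}\label{eq:transfer}
M^h=p^hI+XJ,\qquad X=\sum_{k=1}^h\binom hk p^{h-k}(1-p)^k\mu^{k-1}=\frac{\bigl(p+\mu(1-p)\bigr)^h-p^h}{\mu}.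
\end{equation}
The path thus has weight $p^h+X$ if its ends agree and $X$ if they differ, and $X$ is a polynomial in $\mu$ and $p$. By \eqref{eq:transfer}, $(p^h+\mu X)/p^h=\tau^h$ with $\tau=\bigl(p+\mu(1-p)\bigr)/p$, so $\tau$ is the quantity that is raised to the power $h$ along a path. If all $\lambda$ colors are available, then $\mu=\lambda$ is set to $1$ and $\tau=1/p$: this is the ordinary series law, and the point $p=\infty$ sits at the attracting fixed point $\tau=0$ of the map $\tau\mapsto\tau^h$, $h\ge2$. If $\mu=-1$, then $\tau$ becomes
\[
t=\frac{2p-1}{p}=2-\frac1p ,
\]
and $p=\infty$ corresponds to $t=2$, which the map $t\mapsto t^h$ moves far away. This is how the trap is removed, and it dictates the construction.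

For $n,h\ge1$ let $G_{n,h}$ be obtained from the bundle $B_{h,n}$, with end vertices $a$ and $b$, by adding two new vertices $S,T$ as terminals and joining each of them to every vertex of the bundle. The $nh$ edges of the bundle are ordinary, and the $m=4+2n(h-1)$ new edges are special. Thus $G_{n,1}$ is the bridge with $n$ parallel middle edges, and $G_{2,2}$ is the octahedron, with a $4$-cycle of ordinary edges and $S,T$ as the two remaining, opposite vertices. For $h\ge2$ the graph $G_{n,h}$ is simple. For $h\ge2$ and $\ell\ge2$ the network $G_{n,h}^{\ell,K}$ is simple too, because each special edge is replaced by paths of length at least $2$ through new vertices. Write $f_{n,h}=f_{G_{n,h}}$.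

\begin{lemma}\label{lem:f}
For all $n,h\ge1$,
\begin{equation}\label{eq:f}
f_{n,h}(p)=\bigl(2p^h-(2p-1)^h\bigr)^n-2\bigl(p^h-(2p-1)^h\bigr)^n .
\end{equation}
In particular $f_{n,h}(1)=1$, so $f_{n,h}\not\equiv0$.
\end{lemma}

\begin{proof}
Substitute $p_e=p$ on ordinary edges and $p_e=1-y$ on special edges in $P_{G_{n,h}}$, and let $P_m(\lambda,p)$ be the coefficient of $y^m$, a polynomial in $\lambda$ and $p$. By Lemma~\ref{lem:color}, $P_m(1,p)$ is the coefficient of $y^m$ in $1-R_{G_{n,h}}(p,y)$, which is $-f_{n,h}(p)$ because $m\ge1$.

Let $\lambda\ge3$ be an integer and $\mu=\lambda-2$. Then $P_m(\lambda,p)$ is the sum of the products of ordinary weights over the colorings in which the ends of all special edges differ. These are exactly the colorings in which every vertex of the bundle has a color in $\{3,\dots,\lambda\}$. Once the colors of $a$ and $b$ are fixed, the sum factors over the $n$ paths, which have no other common vertex. There are $\mu$ choices in which $a$ and $b$ agree and $\mu(\mu-1)$ in which they differ, so \eqref{eq:transfer} gives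
\[
P_m(\lambda,p)=\mu\,(p^h+X)^n+\mu(\mu-1)\,X^n .
\]
For fixed $p$ both sides are polynomials in $\lambda$ that agree at all integers $\lambda\ge3$, so they agree at $\lambda=1$. There $\mu=-1$, $p+\mu(1-p)=2p-1$ and $X=p^h-(2p-1)^h$, and hence $-f_{n,h}(p)=-(p^h+X)^n+2X^n$. This is \eqref{eq:f}.
\end{proof}

For $h=1$, formula \eqref{eq:f} reads $1-2(1-p)^n=2\bigl(1-(1-p)^n\bigr)-1$, in agreement with Example~\ref{ex:bridge}. For $n=1$ it reads $(2p-1)^h$, whereas the bridge with a path of length $h$ in the middle and no special edges at its internal vertices gives $2p^h-1$.

\section{Zeros of the leading coefficients}\label{sec:zeros}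

Since $(2p-1)^h=p^ht^h$, formula \eqref{eq:f} becomes, for $p\ne0$,
\begin{equation}\label{eq:fs}
f_{n,h}(p)=p^{nh}\bigl[(2-s)^n-2(1-s)^n\bigr],\qquad s=t^h,\quad t=2-\frac1p .
\end{equation}
The two parameters are now separated: $n$ determines the zeros $s$ of the bracket, and $h$ the order of the root that leads from $s$ to $t$. For $n=1$ the bracket is $s$, and the only zero is $p=1/2$. For $n=2$ it is $2-s^2$, so $f_{2,h}=2p^{2h}-(2p-1)^{2h}$, and the zeros have $|t|=2^{1/(2h)}\le\sqrt2$; they stay away from $t=2$. To reach a point $t_0$ with $|t_0|>1$, the bracket must have a zero $s$ of modulus about $|t_0|^h$. For large $s$ the ratio $\frac{2-s}{1-s}=1+\frac1{1-s}$ is close to $1$, and its $n$-th power has to equal $2$, so $n$ must be large. We take the zero at which the ratio is the real root $2^{1/n}$.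

For $n\ge2$ put
\[
\delta_n=2^{1/n}-1,\qquad\kappa_n=\frac1{\delta_n}-1 .
\]
Since $0<\delta_n<1$ and $\delta_n$ decreases strictly to $0$, the numbers $\kappa_n$ are positive and increase strictly to infinity, starting from $\kappa_2=\sqrt2$. Moreover $n\delta_n\to\ln2$, the derivative of $2^x$ at $0$. Hence $\kappa_n/n\to1/\ln2$ and $\kappa_{n+1}/\kappa_n\to1$; in particular $\Gamma=\sup_n\kappa_{n+1}/\kappa_n$ is finite.

\begin{lemma}\label{lem:zero}
Let $n\ge2$, $h\ge1$ and $t^h=-\kappa_n$. Then $t\ne2$, and $p=1/(2-t)$ is a zero of $f_{n,h}$.
\end{lemma}

\begin{proof}
We have $t\ne2$ since $2^h>0>-\kappa_n$. The number $p=1/(2-t)$ is nonzero and satisfies $2-1/p=t$, so $s=-\kappa_n$ in \eqref{eq:fs}. Then $\frac{2-s}{1-s}=1+\frac1{1+\kappa_n}=1+\delta_n=2^{1/n}$, and the bracket vanishes.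
\end{proof}

\begin{lemma}\label{lem:approx}
Let $|t_0|>1$. For all large $h$ there are an integer $n(h)\ge2$ and a number $t_h$ with $t_h^h=-\kappa_{n(h)}$, such that $t_h\to t_0$.
\end{lemma}

\begin{proof}
Put $\rho=|t_0|$. Since $\rho>1$, we have $\rho^h\ge\kappa_2$ for large $h$, and then there is $n=n(h)\ge2$ with $\kappa_n\le\rho^h<\kappa_{n+1}$. It follows that $\rho^h/\Gamma\le\kappa_n\le\rho^h$, so $\kappa_{n(h)}^{1/h}$ lies between $\Gamma^{-1/h}\rho$ and $\rho$ and tends to $\rho$. Apply Lemma~\ref{lem:roots} with $c_h=-\kappa_{n(h)}$.
\end{proof}

The hypothesis $|t_0|>1$ is natural here: every solution of $t^h=-\kappa_n$ has modulus greater than $1$, since $\kappa_n\ge\sqrt2$.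

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}]
Apply Lemma~\ref{lem:approx} with $t_0=2$. By Lemma~\ref{lem:zero}, $p_h=1/(2-t_h)$ is a zero of $f_{n(h),h}$, and $|p_h|\to\infty$ because $t_h\to2$. Once $|p_h|>2$ we have $p_h\in U_1$, and $f_{n(h),h}\not\equiv0$ by Lemma~\ref{lem:f}. Lemma~\ref{lem:amp} with $\ell=1$ gives, for large $K$, a root of $\mathrm{Rel}\bigl(G_{n(h),h}^{1,K};p\bigr)$ within distance $1$ of $p_h$. So $\mathcal{R}$ contains points of arbitrarily large modulus.
\end{proof}

\begin{remark}
The networks in this proof are large compared with the roots they produce. From $\kappa_{n(h)}\le2^h<\kappa_{n(h)+1}$ we get $n(h)\to\infty$ and $n(h)\sim2^h\ln2$. On the other hand, every $h$-th root $t$ of a negative number makes an angle at least $\pi/h$ with the positive real axis, so $|2-t|\ge2\sin(\pi/h)\ge4/h$ for $h\ge2$, and $|p_h|\le h/4$.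
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
Let $|p_0|>1$ and put $t_0=2-1/p_0$. Then $|t_0|\ge2-1/|p_0|>1$ and $t_0\ne2$. Take $n(h)$ and $t_h\to t_0$ from Lemma~\ref{lem:approx}. By Lemma~\ref{lem:zero}, the numbers $p_h=1/(2-t_h)$ are zeros of $f_{n(h),h}$, and they converge to $1/(2-t_0)=p_0$. Since $|p_0|>1$, we can fix $\ell\ge2$ with $2^{1/\ell}<|p_0|$; the paths in the amplifying bundles are longer the closer $p_0$ is to the unit circle. For large $h$ we have $h\ge2$ and $p_h\in U_\ell$. By Lemmas~\ref{lem:f} and~\ref{lem:amp}, $p_h$ is then a limit of roots for the simple networks $G_{n(h),h}^{\ell,K}$, $K\to\infty$. So $p_h$ lies in the closure of $\mathcal{R}_{\mathrm{simple}}$ for large $h$, and therefore so does $p_0$.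

Together with Lemma~\ref{lem:disk}, this shows that the closure of $\mathcal{R}_{\mathrm{simple}}$ contains all $p_0$ with $|p_0|\notin\{0,1\}$. These points are dense in $\mathbb{C}$, so the closure of $\mathcal{R}_{\mathrm{simple}}$ is $\mathbb{C}$, and the same holds for $\mathcal{R}\supseteq\mathcal{R}_{\mathrm{simple}}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{utcb}
Technical University of Civil Engineering Bucharest,
\texttt{https://dmi.utcb.ro/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2022/\allowbreak 09/\allowbreak proceedings2022.pdf}.

\end{thebibliography}
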